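\title{The $L^1$ critical Besov exponent of the Sierpinski carpet}

\begin{abstract}
We prove that the two $L^1$ Besov critical exponents of Brownian motion on the Sierpinski carpet coincide and that, in the Korevaar--Schoen normalization, they equal $d_f-d_{tH}+1=\ln 4/\ln 3$, where $d_f$ is the Hausdorff dimension and $d_{tH}$ the topological Hausdorff dimension. The critical class is dense in $L^1$, and its seminorm is determined up to constants by arbitrarily small scales. The proof is combinatorial. Lines through the centers of cells cut only $O(2^n)$ cells of level $n$, while the $2^n$ full rows and columns of level $n$, used inside every cell of every scale, bound each $L^1$ variation from below. The formula $d_f-d_{tH}+1$ is proved for a class of carpets in $\mathbb{R}^D$ that contains the Menger sponge.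
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Two measures of $L^1$ oscillation}
The Sierpinski carpet is the nonempty compact set $X\subset[0,1]^2$ with $X=\bigcup_{s\in S}(X+s)/3$, where $S=\{0,1,2\}^2\setminus\{(1,1)\}$. It carries the Euclidean distance $|x-y|$ and the normalized Hausdorff measure $\mu$ of dimension $d_f=\ln 8/\ln 3$. Balls $B(x,r)$ are open balls of $X$, and ``constant'' means constant $\mu$-almost everywhere.

Brownian motion on $X$ was constructed by Barlow--Bass and Kusuoka--Zhou. By Barlow--Bass--Kumagai--Teplyaev, its Dirichlet form is, up to constant multiples, the unique nonzero, conservative, local, regular Dirichlet form on $L^2(X,\mu)$ that is invariant under the local symmetries of the carpet. We use only three properties of its heat kernel $p_t$: symmetry, $p_t(x,y)=p_t(y,x)$; conservativeness, $\int p_t(x,y)\,d\mu(y)=1$; and the known sub-Gaussian estimates with walk dimension $d_W>2$. These say that there are $c_1,\dots,c_4>0$ such that for $0<t\le1$ and $x,y\in X$, with $\rho=t^{1/d_W}$ and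 $\beta=d_W/(d_W-1)$,
\begin{equation}\label{eq:hk}
c_1\rho^{-d_f}\exp\bigl(-c_2(|x-y|/\rho)^{\beta}\bigr)\le p_t(x,y)\le c_3\rho^{-d_f}\exp\bigl(-c_4(|x-y|/\rho)^{\beta}\bigr).
\end{equation}
In time $t$ the motion travels a distance of order $t^{1/d_W}$.

For $f\in L^1(X,\mu)$, $t>0$, $r>0$ and $\Delta_r=\{(x,y)\in X\times X:|x-y|<r\}$, put
\[
H_t(f)=\iint_{X\times X}|f(x)-f(y)|\,p_t(x,y)\,d\mu(y)\,d\mu(x),\qquad
\Theta_r(f)=\iint_{\Delta_r}\frac{|f(x)-f(y)|}{\mu(B(x,r))}\,d\mu(y)\,d\mu(x).
\]
The first is the mean change of $f$ along the motion in time $t$; the second is the mean change of $f$ under a jump to a uniformly chosen point within distance $r$. The \emph{heat-semigroup Besov class} and the \emph{Korevaar--Schoen class} are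
\begin{align*}
B^{1,\alpha}(X)&=\Bigl\{f\in L^1:\ \sup_{t>0}t^{-\alpha}H_t(f)<\infty\Bigr\},\\
KS^{\lambda,1}(X)&=\Bigl\{f\in L^1:\ \limsup_{r\to0^+}r^{-\lambda}\Theta_r(f)<\infty\Bigr\},
\end{align*}
for $\alpha,\lambda>0$. It is known that \eqref{eq:hk} implies
\begin{equation}\label{eq:BKS}
B^{1,\alpha}(X)=KS^{d_W\alpha,1}(X)\qquad(\alpha>0);
\end{equation}
the short proof is recalled in Lemma~\ref{lem:heat}. The classes shrink as the exponent grows, and two thresholds describe their collapse:
\begin{align*}
\alpha_1^{\#}&=\sup\{\alpha>0:\ B^{1,\alpha}(X)\text{ contains nonconstant functions}\},\\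
\alpha_1^{*}&=\sup\{\alpha>0:\ B^{1,\alpha}(X)\text{ is dense in }L^1(X,\mu)\}.
\end{align*}
Set $\lambda_1^\#=d_W\alpha_1^\#$ and $\lambda_1^*=d_W\alpha_1^*$. The functions of bounded variation are, by definition, $BV(X)=KS^{\lambda_1^\#,1}(X)=B^{1,\alpha_1^\#}(X)$.

The \emph{topological Hausdorff dimension} of Balka--Buczolich--Elekes, $d_{tH}(X)$, is the infimum of the numbers $d$ such that the topology of $X$ has a basis of open sets $U$ with $\dim_H\partial U\le d-1$. Boundaries are taken in $X$; any value $\le0$ for $\dim_H\emptyset$ gives the same results below. For the carpet $d_{tH}=1+\ln2/\ln3$, which Section~\ref{sec:dtH} proves in greater generality. The following conjecture is stated in \cite{talk}: \emph{for the Sierpinski carpet,}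
\begin{equation}\label{eq:conj}
\lambda_1^\#=\lambda_1^*=d_f-d_{tH}+1 .
\end{equation}

\subsection{Why this value}
A Lipschitz function satisfies $\Theta_r(f)\le\mathrm{Lip}(f)\,r$, and Lipschitz functions are dense in $L^1$. So $\lambda_1^*\ge1$, and $1$ is the first guess. Indicators suggest another. If $f=1_E$, only points within distance $r$ of both $E$ and its complement contribute to $\Theta_r(f)$. If these points are covered by about $r^{-\sigma}$ balls of radius $r$, each of mass about $r^{d_f}$, then $\Theta_r(1_E)$ is at most of order $r^{d_f-\sigma}$. To approximate every $L^1$ function one needs small sets with thin boundaries everywhere, and $d_{tH}-1$ is the least boundary dimension that a basis of open sets can have. This leads to $d_f-(d_{tH}-1)$. For the unit square both guesses give $2-2+1=1$. For the carpet the second gives $(\ln8-\ln2)/\ln3=\ln4/\ln3>1$, because a boundary can run through the holes.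

This is only a heuristic. A bound on the Hausdorff dimension does not bound a covering number, and nothing yet excludes a function, or a measurable set far from open, that oscillates less than every such indicator. The second point is the heart of the problem.

\subsection{Results}

\begin{theorem}\label{thm:A}
For the Sierpinski carpet, $\lambda_1^\#=\lambda_1^*=d_f-d_{tH}+1=\dfrac{\ln4}{\ln3}$. Equivalently, $\alpha_1^\#=\alpha_1^*=\dfrac{\ln 4}{d_W\ln 3}$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ be the Sierpinski carpet, $\lambda_0=\ln4/\ln3$ and $\alpha_0=\lambda_0/d_W$. There are an absolute constant $C$ and a constant $C'$ depending only on the constants in \eqref{eq:hk} such that for all $f\in L^1(X,\mu)$, with $f_X=\int f\,d\mu$: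
\begin{enumerate}
\item[(1)] $\displaystyle\sup_{r>0}r^{-\lambda_0}\Theta_r(f)\le C\liminf_{r\to0^+}r^{-\lambda_0}\Theta_r(f)$;
\item[(2)] $\displaystyle\|f-f_X\|_{L^1}\le C\liminf_{r\to0^+}r^{-\lambda_0}\Theta_r(f)$; in particular, $f$ is constant if this lower limit is $0$;
\item[(3)] $\displaystyle\sup_{t>0}t^{-\alpha_0}H_t(f)\le C'\liminf_{t\to0^+}t^{-\alpha_0}H_t(f)$.
\end{enumerate}
Moreover,
\begin{enumerate}
\item[(4)] $KS^{\lambda,1}(X)$ is dense in $L^1$ for $\lambda\le\lambda_0$, so the critical exponent is attained, and it consists only of constants for $\lambda>\lambda_0$.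
\end{enumerate}
\end{theorem}

The dichotomy (4) uses few properties of the carpet, and we prove it for a class of sets. Let $D\ge2$, $q\ge3$, $S\subset\{0,\dots,q-1\}^D$ and $M=\#S$, and let $X\subset[0,1]^D$ be the attractor of the maps $x\mapsto(x+s)/q$, $s\in S$. Let
\[
T=\bigl\{z\in\{0,\dots,q-1\}^{D-1}:\ (j,z)\in S\text{ for all }j\in\{0,\dots,q-1\}\bigr\},\qquad\tau=\#T,
\]
so that $T$ lists the full lines of $S$ parallel to the first axis. Call $S$ \emph{admissible} if
\begin{enumerate}
\item[(a)] $S$ is invariant under permutations of the coordinates;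
\item[(b)] $T\ne\emptyset$, and $\{z:(j_0,z)\in S\}=T$ for some $0<j_0<q-1$;
\item[(c)] $S$ is connected under the relation $|s-s'|_1=1$.
\end{enumerate}
Every slice $\{z:(j,z)\in S\}$ contains $T$; condition (b) asks for an inner slice that contains nothing else. Let $d_f=\ln M/\ln q$, let $\mu$ be the normalized Hausdorff measure of dimension $d_f$ on $X$, and define $\Theta_r$ and $KS^{\lambda,1}(X)$ as above.

\begin{theorem}\label{thm:C}
Let $S$ be admissible. Then $KS^{\lambda,1}(X)$ is dense in $L^1$ for $\lambda\le\lambda_0$ and contains only constants for $\lambda>\lambda_0$, where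
\[
\lambda_0=\frac{\ln M-\ln\tau}{\ln q}=d_f-d_{tH}(X)+1,\qquad d_{tH}(X)=1+\frac{\ln\tau}{\ln q}.
\]
Hence, whenever $X$ carries a heat kernel for which \eqref{eq:BKS} holds, $d_W\alpha_1^\#=d_W\alpha_1^*=d_f-d_{tH}+1$.
\end{theorem}

\begin{example}\label{ex:patterns}
In each case (a) is visible from the description of $S$.
\begin{itemize}
\item \emph{Central $b\times b$ hole, $D=2$, $1\le b\le q-2$, $q-b$ even.} Here $T$ is the set of the $q-b$ rows that miss the hole, and $j_0$ is any column that meets it. Every point of $S$ lies on a full row or a full column, and these cross, which gives (c). So $M=q^2-b^2$, $\tau=q-b$, $\lambda_0=\ln(q+b)/\ln q$. The Sierpinski carpet is the case $q=3$, $b=1$: $M=8$, $T=\{0,2\}$, $\tau=2$, $j_0=1$.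
\item \emph{Only the central cube removed, $q=3$.} Here $T$ misses only $(1,\dots,1)$, $j_0=1$, and $\lambda_0=\ln\frac{3^D-1}{3^{D-1}-1}\big/\ln3$. For (c), take a coordinate of $s$ that differs from $1$, lower the other coordinates to $0$, and then lower that one.
\item \emph{Menger sponge.} $S$ is the set of $s\in\{0,1,2\}^3$ with at most one coordinate equal to $1$, that is, the corners and edge midpoints of a cube, which gives (c). Here $M=20$, $T=\{0,2\}^2$, $j_0=1$, $\lambda_0=\ln5/\ln3$.
\item \emph{Nothing removed.} $X=[0,1]^D$, $M=q^D$, $\tau=q^{D-1}$, $\lambda_0=1$.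
\end{itemize}
\end{example}

Sections~\ref{sec:cells} and \ref{sec:mono}--\ref{sec:dtH} treat an admissible $S$ and prove Theorem~\ref{thm:C}. Section~\ref{sec:idea} shows the idea on the carpet, and Sections~\ref{sec:upper} and \ref{sec:heat} return to the carpet for Theorems~\ref{thm:A} and \ref{thm:B}. The letters $c,C$ denote positive constants that may change from line to line. They depend only on $(D,q,S)$, so they are absolute for the carpet; in Section~\ref{sec:heat} they may also depend on the constants in \eqref{eq:hk}.

\section{Cells and the discrete variation}\label{sec:cells}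

We use three textbook facts. First, for nonempty $S'\subset\{0,\dots,q-1\}^{D'}$ the attractor of the maps $x\mapsto(x+s)/q$, $s\in S'$, is the set of sums $\sum_{l\ge1}s_lq^{-l}$ with $s_l\in S'$. The maps send the open unit cube into disjoint subsets of itself (the open set condition), so the attractor has Hausdorff dimension $\ln\#S'/\ln q$ and positive, finite Hausdorff measure in that dimension. Second, a similarity of ratio $a$ multiplies $\sigma$-dimensional Hausdorff measure by $a^\sigma$. Third, Lipschitz maps do not raise $\dim_H$, and the dimension of a finite union is the largest of the dimensions.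

Write $u\in\{0,\dots,q^n-1\}^D$ in base $q$ as $u=\sum_{l=1}^ns_lq^{n-l}$ with \emph{digit vectors} $s_l\in\{0,\dots,q-1\}^D$. Let $V_n$ be the set of $u$ whose digit vectors all lie in $S$. Thus $\#V_n=M^n$, $V_0=\{0\}$, $V_1=S$, and $V_n$ is invariant under permutations of coordinates by (a). The \emph{cell} $X_u=q^{-n}(u+X)$, $u\in V_n$, is the image of $X$ under the composition of the maps with digits $s_1,\dots,s_n$. It lies in the cube $Q_u=q^{-n}(u+[0,1]^D)$, and $X=\bigcup_{u\in V_n}X_u$. Splitting the digits after the $j$th gives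
\begin{equation}\label{eq:blocks}
V_{j+l}=\bigsqcup_{w\in V_j}\bigl(q^lw+V_l\bigr),\qquad X_w=\bigcup_{u\in q^lw+V_l}X_u .
\end{equation}
We call $q^lw+V_l$ the \emph{block} of $w$ in $V_{j+l}$; for $l=1$ its points $qw+s$ are the \emph{children} of $w$. The $\tau$ full lines of $S$ parallel to the first axis are disjoint and have $q$ points each, so $M\ge q\tau$. In particular $\tau<M$ and $\lambda_0\ge1$. We use constantly that $q^{d_f}=M$ and $q^{\lambda_0}=M/\tau$.

For $f\in L^1$ and $u\in V_n$ let $f_u=M^n\int_{X_u}f\,d\mu$, and let $f^{(n)}=\sum_{u\in V_n}f_u1_{X_u}$.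

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(i)] $\mu(X_u)=M^{-n}$ for $u\in V_n$, and distinct cells of the same level meet in null sets. Hence $f_w$ is the mean of $f_u$ over any block of $w$.
\item[(ii)] $\mu(B(x,r))\le Cr^{d_f}$ for all $r>0$, and $\mu(B(x,r))\ge c\min(r,1)^{d_f}$.
\item[(iii)] $f^{(n)}\to f$ in $L^1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Scaling gives $\mu(X_u)=q^{-nd_f}=M^{-n}$. The $M^n$ cells cover $X$ and their masses add up to $\mu(X)=1$, so no two overlap in positive measure. The last claim follows from \eqref{eq:blocks}.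

(ii) Let $q^{-n-1}<r\le q^{-n}$, $n\ge0$. An open interval of length at most $2$ meets at most three of the intervals $[i,i+1]$, $i\in\mathbb{Z}$. So $B(x,r)$ meets at most $3^D$ cubes $Q_u$, $u\in V_n$, and $\mu(B(x,r))\le3^DM^{-n}\le3^DMr^{d_f}$. For $r>1$ use $\mu(X)=1$. For the lower bound let $r\le1$ and let $n\ge1$ be least with $\sqrt D\,q^{-n}<r$. A level-$n$ cell containing $x$ lies in $B(x,r)$, and $r\le\sqrt D\,q^{1-n}$, so $\mu(B(x,r))\ge q^{-nd_f}\ge(r/(q\sqrt D))^{d_f}$. For $r>1$ use $B(x,1)\subset B(x,r)$.

(iii) The map $f\mapsto f^{(n)}$ is a contraction of $L^1$. For continuous $f$ the error $|f-f^{(n)}|$ is bounded almost everywhere by the oscillation of $f$ on sets of diameter $\sqrt D\,q^{-n}$, and continuous functions are dense in $L^1$.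
\end{proof}

Let $G_n$ be the graph on $V_n$ whose edges are the pairs $\{u,v\}$ with $|u-v|_1=1$, that is, with $Q_u$ and $Q_v$ sharing a face. For $g:V_n\to\mathbb{R}$ let $J(g)=\sum_{\{u,v\}}|g(u)-g(v)|$, the sum over the edges of $G_n$, and let $\bar g=M^{-n}\sum_{V_n}g$. For $f\in L^1$ let $J_n(f)$ be the value of $J$ at $u\mapsto f_u$ on $V_n$, and set
\[
N(f)=\sup_{n\ge0}\tau^{-n}J_n(f)\in[0,\infty].
\]
An edge of $G_n$ stands for a mass of order $M^{-n}$, so $M^{-n}J_n(f)$ is the discrete counterpart of $\Theta_r(f)$ at $r=q^{-n}$, and $\tau^{-n}J_n(f)=q^{n\lambda_0}M^{-n}J_n(f)$ is the counterpart of $r^{-\lambda_0}\Theta_r(f)$.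

\begin{lemma}\label{lem:const}
If $N(f)=0$, then $f$ is constant.
\end{lemma}

\begin{proof}
The children of $w\in V_n$ form a copy of $G_1$ in $G_{n+1}$, which is connected by (c). Since $J_{n+1}(f)=0$, the averages of $f$ over the children are equal, and by Lemma~\ref{lem:basic}(i) they equal $f_w$. By induction all $f_u$ equal $f_X$, and Lemma~\ref{lem:basic}(iii) gives $f=f_X$.
\end{proof}

\section{The idea on the carpet}\label{sec:idea}

In this section $X$ is the carpet, and $G_1$ is a cycle of length $8$. Let $C_n$ be the set of the $2^n$ integers in $\{0,\dots,3^n-1\}$ whose ternary digits lie in $\{0,2\}$. A pair of digits is forbidden only if both equal $1$, so for $a\in C_n$ the whole row $\{(i,a)\}_i$ and the whole column $\{(a,i)\}_i$ lie in $V_n$.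

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.45]
\foreach \x in {0,12}{
 \begin{scope}[shift={(\x,0)}]
  \fill[gray!20] (0,0) rectangle (9,9);
  \draw[gray] (0,0) grid (9,9);
  \foreach \i in {1,4,7} \foreach \j in {1,4,7}
    \filldraw[fill=white,draw=gray] (\i,\j) rectangle (\i+1,\j+1);
  \filldraw[fill=white,draw=gray] (3,3) rectangle (6,6);
 \end{scope}}
\foreach \a in {0,2,6,8} \fill[gray!80] (4,\a) rectangle (5,\a+1);
\draw[thick,dashed] (4.5,-0.6) -- (4.5,9.6);
\foreach \a in {0,2,6,8}
  \draw[very thick] (12.5,\a+0.5) -- (12.5+\a,\a+0.5) -- (12.5+\a,8.5);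
\end{tikzpicture}
\caption{The $64$ cells of level $2$ of the Sierpinski carpet. Left: the line $x_1=\frac12$ meets only the four dark cells, one in each full row $0,2,6,8$. Right: for $a=0,2,6,8$, the path that follows row $a$ from the left side to the diagonal and then column $a$ to the top side. The four paths cross but share no edge.}
\label{fig:carpet}
\end{figure}

\emph{Two cuts.} A vertical line meets at most $2\cdot3^n$ cells of level $n$, so it is null. Let $h=1_{\{x_1<1/3\}}$ and $n\ge1$. Then $h_u$ is $1$ for $u_1<3^{n-1}$ and $0$ otherwise. The jumps sit on the edges between the columns with ternary indices $02\cdots2$ and $10\cdots0$. The first column is full and the second has $2\cdot3^{n-1}$ cells, so $J_n(h)=2\cdot3^{n-1}$. Now let $h=1_{\{x_1<1/2\}}$. The line runs through the column $11\cdots1$, which contains only the $2^n$ cells $(11\cdots1,a)$, $a\in C_n$ (Figure~\ref{fig:carpet}, left). By reflection symmetry $h_u=\frac12$ on them. Each has a left neighbor with value $1$ and a right neighbor with value $0$, so $J_n(h)=2^n$ and $N(h)=1$.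

\emph{No cheaper cut from side to side.} If $g:V_n\to\mathbb{R}$ equals $1$ on the first column and $0$ on the last, then each of the $2^n$ full rows contributes at least $1$, so $J(g)\ge2^n$.

\emph{The difficulty.} We need this growth for every nonconstant $f$: a jump seen at level $m$ must be multiplied by about $2^k$ at level $m+k$. A jump at level $m$ is a difference of averages over \emph{all} $8^k$ cells of two blocks, whereas the full rows of a block contain only $6^k$ cells. In the limit the rows form a null set, on which an $L^1$ function has no values. Nor can one connect each cell to the rows cheaply: the indicator of a single cell has $J\le4$ and oscillation $1$, so no pointwise bound of the form $C2^{-k}J(g)$ holds. The remedy is to compare averages only, and to use the full rows and columns of the sub-blocks of every scale.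

\emph{Level two by hand.} Let $g:V_2\to\mathbb{R}$ and let $A$ be the mean of $g$ over the four cells $(0,a)$, $a\in\{0,2,6,8\}$. We compare $A$ with $\bar g$ in two steps. Each of the eight blocks $3s+V_1$ is an $8$-cycle; let $J^s$ be the variation of $g$ around it. Two values in the block are joined by two arcs, so they differ by at most $J^s/2$. To each side of a block attach the mean of $g$ over the two corner cells on that side, and let $A^s$ be this mean for the left side.

In the first step, go from block $s$ to block $s'$ around the ring of blocks, entering each block at most once. Passing from one side of a block to another costs at most half the variation inside it. Passing to the facing side of the next block costs at most half the variation on the connecting edges, because the two corner cells are matched by two such edges. No edge is charged twice, so $|A^s-A^{s'}|\le J(g)/2$. Since $A=\frac12(A^{(0,0)}+A^{(0,2)})$, we get $|A-\frac18\sum_sA^s|\le J(g)/2$. In the second step, $A^s$ differs from the mean over block $s$ by at most $J^s/2$, and therefore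 $|\frac18\sum_sA^s-\bar g|\le\frac1{16}\sum_sJ^s\le J(g)/16$. In all, $|A-\bar g|\le\frac94\cdot2^{-2}J(g)$.

At level $k$ the first step should cost $2^{-(k-1)}J(g)$, as each block has $2^{k-1}$ full rows and columns. Each further step has half as many parallel paths, which doubles the cost, but it takes place separately in blocks of one eighth the weight. The costs form a geometric series of ratio $2/8$. One ingredient is still hidden at level two: in larger blocks one must turn a corner without losing parallel paths. The right half of Figure~\ref{fig:carpet} shows how.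

\section{Almost monotonicity of the discrete variation}\label{sec:mono}

Let $S$ be admissible. The goal of this section is the following estimate.

\begin{proposition}\label{prop:mono}
Let $C_0=\tau M/(M-\tau)$ and $K=2DC_0$. Then $\tau^{-m}J_m(f)\le K\tau^{-n}J_n(f)$ for all $f\in L^1$ and all $0\le m\le n$.
\end{proposition}

\subsection{Rods and face averages}
A \emph{line} of level $k$ in direction $i$ is a set of $q^k$ points of $\{0,\dots,q^k-1\}^D$ that agree in all coordinates but the $i$th. A \emph{rod} is a line contained in $V_k$; it is a path in $G_k$. On the carpet the rods are the rows and columns with index in $C_k$. A \emph{face} is a pair $F=(i,-)$ or $F=(i,+)$ with $1\le i\le D$. Let $E^k_{(i,-)}$ and $E^k_{(i,+)}$ be the sets of points of rods in direction $i$ with $u_i=0$ and $u_i=q^k-1$, respectively.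

Along a line in direction $i$ the digits of $u_i$ take all values independently, and the other digits are fixed. So the line through $u$ is a rod if and only if, for each digit vector $s_l$ of $u$, the level-one line through $s_l$ in direction $i$ lies in $S$. Also $u_i=0$ (or $q^k-1$) if and only if all digits of $u_i$ are $0$ (or $q-1$). Hence $u\in E^k_F$ exactly when all digit vectors of $u$ lie in $E^1_F$. By (a) and the definition of $T$, $\#E^1_F=\tau$ for every face. Therefore $\#E^k_F=\tau^k$, there are $\tau^k$ rods in each direction, and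
\begin{equation}\label{eq:rec}
E^k_F=\bigsqcup_{s\in E^1_F}\bigl(q^{k-1}s+E^{k-1}_F\bigr)\quad(k\ge1),\qquad E^0_F=V_0 .
\end{equation}
For $g:V_k\to\mathbb{R}$ the \emph{face average} is $A_F(g)=\tau^{-k}\sum_{u\in E^k_F}g(u)$; this needs $T\neq\emptyset$.

\begin{lemma}[from face to face]\label{lem:faces}
For $g:V_k\to\mathbb{R}$ and any faces $F,F'$, $|A_F(g)-A_{F'}(g)|\le\tau^{-k}J(g)$.
\end{lemma}

\begin{proof}
It suffices to match $E^k_F$ bijectively with $E^k_{F'}$ by simple paths of $G_k$, no two of which share an edge. The triangle inequality along each path then bounds $\tau^k|A_F(g)-A_{F'}(g)|$ by a sum of jumps over distinct edges.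

If $F\ne F'$ have the same direction, take the rods in that direction. Let $F$ have direction $i$ and $F'$ direction $i'\ne i$, and let $\pi$ exchange the coordinates $i$ and $i'$. By (a), $\pi$ preserves $V_k$, so $R\mapsto\pi R$ is a bijection from the rods in direction $i$ onto the rods in direction $i'$. On $R$ the coordinate $u_{i'}$ is constant and $u_i$ takes all values, so $R$ contains a point $p$ with $p_i=p_{i'}$. This point is fixed by $\pi$ and hence lies on $\pi R$ as well. Follow $R$ from its endpoint in $E^k_F$ to $p$, then $\pi R$ from $p$ to its endpoint in $E^k_{F'}$. The edges of this path in direction $i$ lie in $R$ and those in direction $i'$ lie in $\pi R$. Distinct rods in the same direction are disjoint, so the paths share no edge.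
\end{proof}

For $w\in V_j$ and $g:V_{j+l}\to\mathbb{R}$ define $g^w:V_l\to\mathbb{R}$ by $g^w(u)=g(q^lw+u)$. Then $J(g^w)$ is the sum of the jumps of $g$ over the edges inside the block of $w$. For $w\neq w'$ let $J(g;w,w')$ be the sum of the jumps over the edges between the two blocks. For fixed $j$ these sets of edges, one for each $w$ and one for each unordered pair $\{w,w'\}$, are disjoint.

\begin{lemma}[from block to block]\label{lem:cross}
Let $w$ and $w'=w+e_i$ lie in $V_j$, and let $g:V_{j+l}\to\mathbb{R}$. Then $|A_{(i,+)}(g^w)-A_{(i,-)}(g^{w'})|\le\tau^{-l}J(g;w,w')$.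
\end{lemma}

\begin{proof}
Let $u^-$ and $u^+=u^-+(q^l-1)e_i$ be the endpoints of a rod of level $l$ in direction $i$. Then $q^lw'+u^-=(q^lw+u^+)+e_i$, so these two points form an edge between the blocks. Different rods give different edges.
\end{proof}

\begin{lemma}[between children]\label{lem:chain}
Let $l\ge1$, $g:V_l\to\mathbb{R}$, and let $F$ be a face. Then $|A_F(g^s)-A_F(g^{s'})|\le\tau^{-(l-1)}J(g)$ for all $s,s'\in S$.
\end{lemma}

\begin{proof}
By (c) there is a path $s=s_0,s_1,\dots,s_m=s'$ in $G_1$ with distinct vertices. For $0\le a<m$ let $O_a$ be the face pointing from $s_a$ to $s_{a+1}$ and $I_{a+1}$ the opposite face; put $I_0=O_m=F$. Then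
\[
A_F(g^s)-A_F(g^{s'})=\sum_{a=0}^{m}\bigl(A_{I_a}(g^{s_a})-A_{O_a}(g^{s_a})\bigr)+\sum_{a=0}^{m-1}\bigl(A_{O_a}(g^{s_a})-A_{I_{a+1}}(g^{s_{a+1}})\bigr).
\]
By Lemmas~\ref{lem:faces} and \ref{lem:cross} the right side is at most $\tau^{-(l-1)}$ times $\sum_aJ(g^{s_a})+\sum_aJ(g;s_a,s_{a+1})$ in absolute value. The $s_a$ are distinct, so this sum is at most $J(g)$.
\end{proof}

\subsection{From a face average to the full average}
The face average sees $\tau^k$ points and the full average $M^k$. We interpolate between them: at stage $j$ the weight is spread evenly over the blocks of all $w\in V_j$, but inside each block it still sits on the face $F$.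

\begin{lemma}\label{lem:mean}
For $g:V_k\to\mathbb{R}$ and every face $F$, $|A_F(g)-\bar g|\le C_0\tau^{-k}J(g)$.
\end{lemma}

\begin{proof}
For $0\le j\le k$ let $b_j=M^{-j}\sum_{w\in V_j}A_F(g^w)$. Then $b_0=A_F(g)$, and $b_k=\bar g$ because blocks of $w\in V_k$ are single points. Let $j<k$. Since $(g^w)^s=g^{qw+s}$,
\[
b_j-b_{j+1}=M^{-j}\sum_{w\in V_j}\Bigl(A_F(g^w)-\frac1M\sum_{s\in S}A_F\bigl((g^w)^s\bigr)\Bigr).
\]
By \eqref{eq:rec}, $A_F(g^w)$ is the mean of the numbers $A_F((g^w)^s)$ over $s\in E^1_F$. So both terms in the bracket are means of numbers that differ by at most $\tau^{-(k-j-1)}J(g^w)$, by Lemma~\ref{lem:chain} with $l=k-j$. As $\sum_{w\in V_j}J(g^w)\le J(g)$,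
\[
|A_F(g)-\bar g|\le\sum_{j=0}^{k-1}M^{-j}\tau^{-(k-j-1)}J(g)\le\tau^{-k}J(g)\,\tau\sum_{j\ge0}\Bigl(\frac\tau M\Bigr)^j=C_0\tau^{-k}J(g).
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mono}]
Let $k=n-m$ and $g(u)=f_u$ on $V_n$. For $w\in V_m$ we have $f_w=\overline{g^w}$ by Lemma~\ref{lem:basic}(i). Let $\{w,w'\}$ be an edge of $G_m$ with $w'=w+e_i$. Pass from $\overline{g^w}$ to $A_{(i,+)}(g^w)$, then to $A_{(i,-)}(g^{w'})$, then to $\overline{g^{w'}}$. Lemmas~\ref{lem:mean} and \ref{lem:cross} give
\[
|f_w-f_{w'}|\le\tau^{-k}\bigl(C_0J(g^w)+J(g;w,w')+C_0J(g^{w'})\bigr).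
\]
Sum over the edges of $G_m$. Each $J(g^w)$ occurs at most $2D$ times and each $J(g;w,w')$ once, the sets of edges are disjoint, and $2DC_0\ge1$. Hence $J_m(f)\le K\tau^{-k}J_n(f)$.
\end{proof}

\section{Only constants above the critical exponent}\label{sec:lower}

The discrete variation at level $n$ is bounded by $\Theta_r$ at the comparable scale by a direct computation. On its own this would not prevent $\tau^{-n}J_n(f)$ from tending to $0$; Proposition~\ref{prop:mono} does.

\begin{proposition}\label{prop:lower}
For all $f\in L^1$, $N(f)\le C\liminf_{r\to0^+}r^{-\lambda_0}\Theta_r(f)$. Consequently $KS^{\lambda,1}(X)$ contains only constants when $\lambda>\lambda_0$.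
\end{proposition}

\begin{proof}
Two unit cubes that share a face form a box of diameter $\delta=\sqrt{D+3}$. For $0<r\le\delta$ let $n=n(r)\ge1$ be such that $\delta q^{-n}<r\le\delta q^{1-n}$. If $\{u,v\}$ is an edge of $G_n$, then $X_u\times X_v\subset\Delta_r$ and
\[
|f_u-f_v|\le M^{2n}\int_{X_u}\int_{X_v}|f(x)-f(y)|\,d\mu(y)\,d\mu(x).
\]
The products $X_u\times X_v$ for different edges overlap in null sets, and $\mu(B(x,r))\le CM^{-n}$ by Lemma~\ref{lem:basic}(ii). Hence
\[
J_n(f)\le M^{2n}\iint_{\Delta_r}|f(x)-f(y)|\,d\mu\,d\mu\le CM^n\Theta_r(f),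
\]
and $\tau^{-n}J_n(f)\le Cq^{n\lambda_0}\Theta_r(f)\le C(\delta q)^{\lambda_0}r^{-\lambda_0}\Theta_r(f)$. Fix $m$. For all $r$ so small that $n(r)\ge m$, Proposition~\ref{prop:mono} gives $\tau^{-m}J_m(f)\le Cr^{-\lambda_0}\Theta_r(f)$ with $C$ independent of $m$ and $r$. Take the lower limit in $r$ and then the supremum in $m$.

If $f$ is not constant, then $N(f)>0$ by Lemma~\ref{lem:const}, so $r^{-\lambda_0}\Theta_r(f)$ stays above a positive number for small $r$, and $r^{-\lambda}\Theta_r(f)\to\infty$ for $\lambda>\lambda_0$.
\end{proof}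

\section{Thin cuts and density at the critical exponent}\label{sec:dense}

The cut $x_1=\frac12$ of the carpet is cheap because all ternary digits of $\frac12$ equal $1$. In general the thin slice $j_0$ of condition (b) plays this role, since $j_0/(q-1)$ has all its base-$q$ digits equal to $j_0$. To have cheap cuts everywhere we prescribe only the tail of the expansion. Let
\[
\mathcal{C}_n=\Bigl\{\Bigl(a+\frac{j_0}{q-1}\Bigr)q^{-n}:\ 0\le a<q^n\Bigr\},\qquad n\ge0 .
\]
The points of $\mathcal{C}_n$ cut $[0,1]$ into intervals of length at most $q^{-n}$.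

\begin{lemma}\label{lem:slab}
Let $\gamma\in\mathcal{C}_n$, $1\le i\le D$, $k\ge0$ and $\rho_k=q^{-n-k}/(q-1)$. Then $X\cap\{|x_i-\gamma|<\rho_k\}$ is covered by at most $M^n\tau^k$ cells of level $n+k$, and so it has measure at most $q^{-k\lambda_0}$.
\end{lemma}

\begin{proof}
By (a) we may take $i=1$. Write $\gamma=(a+\frac{j_0}{q-1})q^{-n}$ and let $a_k=aq^k+j_0\frac{q^k-1}{q-1}$, the integer whose digits are those of $a$ followed by $k$ digits $j_0$. Then $\gamma=(a_k+\frac{j_0}{q-1})q^{-n-k}$. Since $1\le j_0\le q-2$, the point $\gamma$ is at distance at least $\rho_k$ from both ends of $[a_kq^{-n-k},(a_k+1)q^{-n-k}]$. So a point of $X$ with $|x_1-\gamma|<\rho_k$ has $x_1$ in the interior of this interval, and every cell $X_u$, $u\in V_{n+k}$, that contains it has $u_1=a_k$. The first $n$ digit vectors of such $u$ can be chosen in at most $M^n$ ways. Each of the last $k$ has first coordinate $j_0$, which leaves $\tau$ choices by (b). The total mass is at most $M^n\tau^kM^{-n-k}=q^{-k\lambda_0}$.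
\end{proof}

\begin{proposition}\label{prop:dense}
$KS^{\lambda,1}(X)$ is dense in $L^1(X,\mu)$ for $\lambda\le\lambda_0$.
\end{proposition}

\begin{proof}
Since $r^{-\lambda}\le r^{-\lambda_0}$ for $r\le1$, we have $KS^{\lambda_0,1}\subset KS^{\lambda,1}$, and it suffices to treat $\lambda_0$.

Let $h=1_{X\cap\{x_i<\gamma\}}$ with $\gamma\in\mathcal{C}_n$. If $|x-y|<r$ and $h(x)\ne h(y)$, then $|x_i-\gamma|<r$. For each $x$ the inner integral in $\Theta_r(h)$ is at most $1$, so $\Theta_r(h)\le\mu(\{|x_i-\gamma|<r\})$. For $r\le\rho_0$ choose $k$ with $\rho_{k+1}<r\le\rho_k$. By Lemma~\ref{lem:slab},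
\[
\Theta_r(h)\le q^{-k\lambda_0}=\bigl((q-1)q^{n+1}\rho_{k+1}\bigr)^{\lambda_0}\le\bigl((q-1)q^{n+1}\bigr)^{\lambda_0}r^{\lambda_0},
\]
so $h\in KS^{\lambda_0,1}$.

The class $KS^{\lambda_0,1}$ is a vector space containing the constants. If $h_1,h_2$ lie in it and take values in $[0,1]$, then so does $h_1h_2$, because
\[
|h_1h_2(x)-h_1h_2(y)|\le h_2(x)|h_1(x)-h_1(y)|+h_1(y)|h_2(x)-h_2(y)|.
\]
The hyperplanes $x_i=\gamma$, $\gamma\in\mathcal{C}_n$, $1\le i\le D$, partition $X$ into half-open boxes of diameter at most $\sqrt D\,q^{-n}$. The indicator of each is a product of functions $h$ and $1-h$ as above, so it lies in $KS^{\lambda_0,1}$. Functions constant on these boxes approximate every continuous function uniformly as $n\to\infty$, and continuous functions are dense in $L^1$.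
\end{proof}

\section{The topological Hausdorff dimension; proof of Theorem~\ref{thm:C}}\label{sec:dtH}

The same two objects compute $d_{tH}$: thin cuts give a good basis, and the limits of the rods show that no basis is better.

\begin{proposition}\label{prop:dtH}
$d_{tH}(X)=1+\ln\tau/\ln q$.
\end{proposition}

\begin{proof}
Put $\sigma_0=\ln\tau/\ln q$.

\emph{Upper bound.} The set $\mathcal{C}=\bigcup_n\mathcal{C}_n\cup(\mathbb{R}\setminus[0,1])$ is dense in $\mathbb{R}$, so the sets $U=X\cap\prod_i(\gamma_i',\gamma_i)$ with $\gamma_i',\gamma_i\in\mathcal{C}$ form a basis. The boundary $\partial U$ lies in finitely many sections $X\cap\{x_i=\gamma\}$, $\gamma\in\mathcal{C}$, which are empty if $\gamma\notin[0,1]$. For $\gamma\in\mathcal{C}_n$ and each $k$, Lemma~\ref{lem:slab} covers the section by $M^n\tau^k$ sets of diameter at most $\sqrt D\,q^{-n-k}$. For $\sigma>\sigma_0$ the sum of the $\sigma$th powers of the diameters is at most a constant, depending on $n$ and $\sigma$, times $(\tau q^{-\sigma})^k\to0$. So $\dim_H\partial U\le\sigma_0$.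

\emph{Lower bound.} Let $\Gamma\subset[0,1]^{D-1}$ be the attractor of $y\mapsto(y+z)/q$, $z\in T$; for the carpet it is the middle-thirds Cantor set. Then $\dim_H\Gamma=\sigma_0$. Also $[0,1]\times\Gamma\subset X$: if $x_1=\sum_lj_lq^{-l}$ and $y=\sum_lz_lq^{-l}$ with $z_l\in T$, then all $(j_l,z_l)$ lie in $S$. Given any basis, cover the compact set $\{0\}\times\Gamma$ by finitely many basic sets $U_1,\dots,U_m\subset X\cap\{x_1<\frac12\}$, and let $W$ be their union. For $y\in\Gamma$ the segment $[0,1]\times\{y\}$ is a connected subset of $X$ with $(0,y)\in W$ and $(1,y)\notin\overline W$. It is not covered by the disjoint open sets $W$ and $X\setminus\overline W$, so it meets $\partial W=\overline W\setminus W$. A point of $\overline W\setminus W$ lies in some $\overline{U_a}$ and not in $U_a$, so $\partial W\subset\bigcup_a\partial U_a$. Thus the projection onto the last $D-1$ coordinates, which is $1$-Lipschitz, maps $\bigcup_a\partial U_a$ onto a set containing $\Gamma$. Hence some $\partial U_a$ is nonempty with $\dim_H\partial U_a\ge\sigma_0$, and $d_{tH}(X)\ge1+\sigma_0$.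
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The dichotomy is Propositions~\ref{prop:dense} and \ref{prop:lower}, and Proposition~\ref{prop:dtH} gives $d_f-d_{tH}+1=(\ln M-\ln\tau)/\ln q$. Suppose \eqref{eq:BKS} holds. Then $B^{1,\alpha}$ is dense for $d_W\alpha\le\lambda_0$ and consists of constants for $d_W\alpha>\lambda_0$, so $d_W\alpha_1^*\ge\lambda_0\ge d_W\alpha_1^\#$. The constants form a proper closed subspace of $L^1$, so a dense class contains nonconstant functions and $\alpha_1^*\le\alpha_1^\#$. All these inequalities are therefore equalities.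
\end{proof}

\begin{remark}[use of the hypotheses]
Condition (a) provides rods and thin cuts in all directions and the turn in Lemma~\ref{lem:faces}. The thin slice $j_0$ in (b) enters only through Lemma~\ref{lem:slab}. Condition (c) enters through Lemmas~\ref{lem:const} and \ref{lem:chain} and cannot be dropped. Take $D=2$, $q=5$, and let $S$ consist of $(2,2)$ and the points with a coordinate in $\{0,4\}$. Then (a) holds, and (b) holds with $T=\{0,4\}$, $j_0=1$. But $X_{(2,2)}$ is at distance at least $\frac15$ from the rest of $X$, so its indicator has $\Theta_r=0$ for $r\le\frac15$ and lies in every $KS^{\lambda,1}(X)$.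
\end{remark}

\section{The reverse inequality on the carpet}\label{sec:upper}

From now on $X$ is the Sierpinski carpet, so $N(f)=\sup_n2^{-n}J_n(f)$ and $3^{\lambda_0}=4$. Theorem~\ref{thm:B} needs the converse of Proposition~\ref{prop:lower}, a bound for $\Theta_r(f)$ by $N(f)$ at every scale. One obstacle appears: nearby points may lie in cells whose squares share only a corner, and $J_n$ does not see such pairs. The next lemma, which uses the particular geometry of the carpet, removes it.

\begin{lemma}\label{lem:diag}
If $u,v\in V_n$ and $|u_1-v_1|=|u_2-v_2|=1$, then $u$ and $v$ have a common neighbor in $G_n$.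
\end{lemma}

\begin{proof}
The reflection $u_1\mapsto3^n-1-u_1$ replaces each digit $e$ by $2-e$ and preserves $G_n$. Using it and exchanging $u$ and $v$ if necessary, we may take $u=(i,j)$, $v=(i+1,j+1)$. Suppose that neither $(i+1,j)$ nor $(i,j+1)$ is in $V_n$. Number the ternary digits $0,1,\dots$ from the least significant, and let $a$ and $b$ be the lowest positions at which $i$ and $j$, respectively, have a digit different from $2$; they exist because $i,j<3^n-1$. In $i+1$ the digits below $a$ are $0$, digit $a$ is $i_a+1$, and the higher digits are those of $i$.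

Since $(i+1,j)\notin V_n$, there is $l$ with $(i+1)_l=j_l=1$. Then $l\ge a$. If $l>a$, then $i_l=j_l=1$, contrary to $u\in V_n$. So $l=a$, $i_a=0$ and $j_a=1$; as $j_a\ne2$, we get $a\ge b$. Exchanging the roles of $i$ and $j$ and using $(i,j+1)\notin V_n$ gives $j_b=0$, $i_b=1$ and $b\ge a$. Thus $a=b$ and $1=j_a=j_b=0$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:upper}
For all $f\in L^1$, $n\ge0$ and $r>0$,
\[
\|f-f^{(n)}\|_{L^1}\le\tfrac43\,4^{-n}N(f),\qquad\Theta_r(f)\le Cr^{\lambda_0}N(f).
\]
\end{proposition}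

\begin{proof}
Write $N=N(f)$ and assume $N<\infty$. For $w\in V_k$ let $J^w$ be the sum of the jumps of the averages of $f$ around the $8$-cycle of children of $w$. Two of these averages differ by at most $J^w/2$, and $f_w$ is their mean, so $|f_{3w+s}-f_w|\le J^w/2$. Therefore
\[
\|f^{(k+1)}-f^{(k)}\|_{L^1}=8^{-k-1}\sum_{w\in V_k}\sum_{s\in S}|f_{3w+s}-f_w|\le\tfrac12\,8^{-k}J_{k+1}(f)\le4^{-k}N .
\]
Sum over $k\ge n$ and use Lemma~\ref{lem:basic}(iii) to get the first bound.

Let $3^{-n-1}<r\le3^{-n}$, $n\ge0$, so that $c8^{-n}\le\mu(B(x,r))\le C8^{-n}$. If $x\in X_u$, $y\in X_v$, $u,v\in V_n$ and $|x-y|<r$, then $|u-v|_\infty\le1$, since indices that differ by $2$ or more force a distance of at least $3^{-n}$. Write $|f(x)-f(y)|\le|f(x)-f_u|+|f_u-f_v|+|f_v-f(y)|$ and integrate over $\Delta_r$, which is symmetric: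
\[
\iint_{\Delta_r}|f(x)-f(y)|\,d\mu\,d\mu\le2C8^{-n}\|f-f^{(n)}\|_{L^1}+64^{-n}\sum_{(u,v):\,|u-v|_\infty=1}|f_u-f_v| .
\]
In the last sum over ordered pairs, the edges of $G_n$ contribute $2J_n(f)$. For a diagonal pair, bound $|f_u-f_v|$ by the jumps on the two edges through the common neighbor of Lemma~\ref{lem:diag}; they lie in the $2\times2$ array spanned by $u$ and $v$. An edge lies in at most two such arrays, each with two diagonals, so it serves at most four unordered pairs, and the diagonal pairs contribute at most $8J_n(f)$. Both terms on the right are thus at most $C32^{-n}N$. Dividing by $c8^{-n}$ gives $\Theta_r(f)\le C4^{-n}N\le4Cr^{\lambda_0}N$, because $4^{-n}=(3^{-n})^{\lambda_0}\le(3r)^{\lambda_0}$.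

For $r>1$ we have $\mu(B(x,r))\ge c$, so $\Theta_r(f)\le2c^{-1}\|f-f_X\|_{L^1}\le CN\le Cr^{\lambda_0}N$ by the first bound with $n=0$, where $f^{(0)}=f_X$.
\end{proof}

\section{The heat kernel; proofs of Theorems~\ref{thm:A} and \ref{thm:B}}\label{sec:heat}

By \eqref{eq:hk}, $p_t(x,\cdot)$ dominates a multiple of the normalized indicator of $B(x,t^{1/d_W})$ and is dominated by a rapidly converging sum of normalized indicators of larger balls.

\begin{lemma}\label{lem:heat}
Let $f\in L^1$, $\lambda>0$ and $\rho=t^{1/d_W}$.
\begin{enumerate}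
\item[(i)] $H_t(f)\ge c\,\Theta_\rho(f)$ for $0<t\le1$.
\item[(ii)] If $\Theta_r(f)\le Ar^\lambda$ for all $r>0$, then $H_t(f)\le C_\lambda A\,t^{\lambda/d_W}$ for $0<t\le1$, where $C_\lambda$ may also depend on $\lambda$.
\item[(iii)] $H_t(f)\le2\|f-f_X\|_{L^1}$ for all $t>0$.
\end{enumerate}
Consequently \eqref{eq:BKS} holds.
\end{lemma}

\begin{proof}
(i) On $\Delta_\rho$ we have $p_t(x,y)\ge c_1e^{-c_2}\rho^{-d_f}\ge c/\mu(B(x,\rho))$, by the lower volume bound of Lemma~\ref{lem:basic}(ii) and $\rho\le1$.

(ii) Split $X\times X$ into $\Delta_\rho$ and the shells $3^j\rho\le|x-y|<3^{j+1}\rho$, $j\ge0$. The upper volume bound, valid for all radii, gives $\rho^{-d_f}\le C8^{j}/\mu(B(x,3^{j}\rho))$ for every $j\ge0$. So $p_t(x,y)\le C/\mu(B(x,\rho))$ on $\Delta_\rho$, and $p_t(x,y)\le C8^{j+1}\exp(-c_43^{j\beta})/\mu(B(x,3^{j+1}\rho))$ on the $j$th shell, which lies in $\Delta_{3^{j+1}\rho}$. Hence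
\[
H_t(f)\le C\Theta_\rho(f)+C\sum_{j\ge0}8^{j+1}e^{-c_43^{j\beta}}\Theta_{3^{j+1}\rho}(f)\le CA\rho^\lambda\Bigl(1+\sum_{j\ge0}8^{j+1}3^{(j+1)\lambda}e^{-c_43^{j\beta}}\Bigr),
\]
and the series converges.

(iii) Bound $|f(x)-f(y)|$ by $|f(x)-f_X|+|f(y)-f_X|$ and use conservativeness and symmetry.

For \eqref{eq:BKS} let $\lambda=d_W\alpha$, so that $\rho^\lambda=t^\alpha$. The inclusion $B^{1,\alpha}\subset KS^{\lambda,1}$ follows from (i). Conversely let $f\in KS^{\lambda,1}$, so that $r^{-\lambda}\Theta_r(f)$ is bounded on some $(0,r_0)$ with $r_0\le1$. For $r\ge r_0$ we have $\Theta_r(f)\le2\|f\|_{L^1}/(cr_0^{d_f})$, so $r^{-\lambda}\Theta_r(f)$ is bounded on $(0,\infty)$. Then (ii) for $t\le1$ and (iii) for $t>1$ give $f\in B^{1,\alpha}$.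
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The carpet is admissible with $q=3$, $M=8$, $\tau=2$ (Example~\ref{ex:patterns}) and \eqref{eq:BKS} holds. Apply Theorem~\ref{thm:C}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Part (4) is contained in Theorem~\ref{thm:C}. By Proposition~\ref{prop:upper}, the left sides of (1) and (2) are at most $CN(f)$; for (2) take $n=0$. Proposition~\ref{prop:lower} bounds $N(f)$ by the right side.

For (3), Proposition~\ref{prop:upper} and Lemma~\ref{lem:heat}(ii) give $t^{-\alpha_0}H_t(f)\le CN(f)$ for $t\le1$. For $t>1$, Lemma~\ref{lem:heat}(iii) gives $t^{-\alpha_0}H_t(f)\le2\|f-f_X\|_{L^1}\le\frac83N(f)$. On the other side, $\rho=t^{1/d_W}$ runs through all small radii and $\rho^{\lambda_0}=t^{\alpha_0}$, so Proposition~\ref{prop:lower} and Lemma~\ref{lem:heat}(i) give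
\[
N(f)\le C\liminf_{\rho\to0^+}\rho^{-\lambda_0}\Theta_\rho(f)\le C\liminf_{t\to0^+}t^{-\alpha_0}H_t(f).
\]
\end{proof}

\begin{corollary}\label{cor:BV}
For the Sierpinski carpet, $BV(X)=\{f\in L^1:\sup_n2^{-n}J_n(f)<\infty\}$, and every measurable $E\subset X$ satisfies the isoperimetric inequality
\[
2\mu(E)\mu(X\setminus E)\le C\liminf_{r\to0^+}r^{-\lambda_0}\Theta_r(1_E).
\]
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:A}, $BV(X)=KS^{\lambda_0,1}(X)$, and Propositions~\ref{prop:lower} and \ref{prop:upper} give the two inclusions. The inequality is Theorem~\ref{thm:B}(2) for $f=1_E$, since $\|1_E-\mu(E)\|_{L^1}=2\mu(E)\mu(X\setminus E)$.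
\end{proof}

\begin{remark}
The coordinate function $f(x)=x_1$ is not in $BV(X)$. Its averages jump by $3^{-n}$ across each horizontal edge of $G_n$, and each $8$-cycle of children has four such edges, so $2^{-n}J_n(f)\ge2^{-n}\cdot4\cdot8^{n-1}3^{-n}=\frac12(4/3)^n$ for $n\ge1$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Dirichlet Metric Measure Spaces: Spectrum, Irreducibility and Small Deviations},
\texttt{https://alexander-teplyaev.media.uconn.edu/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 1703/\allowbreak 2024/\allowbreak 09/\allowbreak 2024-BIRS-Banff-Sasha-talk.pdf}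

\end{thebibliography}
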